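
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Row patterns that are image partition regular together with the identity}


\begin{abstract}
For a sequence $\vec a=\langle a_1,\dots,a_k\rangle$ of nonzero integers, let $M(\vec a)$ be the matrix with $\omega$ columns whose rows are the rows of the identity and all rows with nonzero entries $a_1,\dots,a_k$ in this order. We prove that $M(\vec a)$ is image partition regular over $\mathbb N$ if and only if $\sum a_t=0$ and $a_k=1$, or $\sum a_t=1$, or all $a_t$ equal $1$. This confirms a conjecture posed in~\cite{conj}. We also prove a version for several patterns at once, with the identity replaced by a positive multiple of it. The main tool is a canonical way to write every nonzero integer as a ``word'' of integers that is compatible both with multiplication by the $a_t$ and with adding numbers of very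 different divisibility.
\end{abstract}


\section{The question and the results}

Let $\mathbb N=\{1,2,3,\dots\}$. Let $A$ be a finite or infinite matrix with integer entries and only finitely many nonzero entries in each row. It is called \emph{image partition regular} if for every finite coloring of $\mathbb N$ there is a vector $\vec x$ with entries in $\mathbb N$ such that all entries of $A\vec x$ lie in $\mathbb N$ and have the same color.

We study matrices described by a single row pattern. Let $\vec a=\langle a_1,\dots,a_k\rangle$ be a sequence in $\mathbb Z\setminus\{0\}$. For all column indices $j_1<\dots<j_k$, let $B(\vec a)$ have a row with entry $a_t$ in column $j_t$ for $t=1,\dots,k$ and $0$ elsewhere; it has $\omega$ columns and no other rows. Let $M(\vec a)$ be the identity matrix stacked on top of $B(\vec a)$. Thus $M(\vec a)$ is image partition regular exactly when every finite coloring of $\mathbb N$ admits an infinite sequence $x_1,x_2,\dots$ in $\mathbb N$ such that all the numbers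
\[
x_n\qquad\text{and}\qquad a_1x_{j_1}+a_2x_{j_2}+\dots+a_kx_{j_k}\quad(j_1<j_2<\dots<j_k)
\]
are positive and of one color. Which patterns have this property?

Write $s(\vec a)=a_1+\dots+a_k$. Three reasons for a positive answer come to mind.
\begin{itemize}
\item If $s(\vec a)=1$, as for $\langle 2,-1\rangle$, a constant sequence works.
\item For $\langle 1,1\rangle$, or more generally $\langle 1,1,\dots,1\rangle$, the answer is positive by Hindman's theorem.
\item For $\langle -1,1\rangle$ take a sequence $w_1,w_2,\dots$ as in Hindman's theorem and put $x_n=w_1+\dots+w_n$. The differences $x_j-x_i=w_{i+1}+\dots+w_j$ are again finite sums. With the Milliken--Taylor theorem in place of Hindman's, this extends to all patterns with $s(\vec a)=0$ and $a_k=1$ (Section~\ref{sec:suff}).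
\end{itemize}
There are also evident obstructions. For $\langle 1,2\rangle$, if $x_n\to\infty$, then $(x_i+2x_j)/x_j\to2$ as $j\to\infty$, and a coloring that depends on the size of a number separates $x_j$ from $x_i+2x_j$. For $\langle 2,1\rangle$, if the $x_n$ become more and more divisible by $2$, then $2x_i+x_j$ agrees $2$-adically with $2x_i$, and a coloring by $2$-adic valuation separates it from $x_i$. So one expects both the last and the first entry to be $1$, unless the sum of the entries provides a reason of its own. The middle entries are invisible to both tests: $\langle 1,2,1\rangle$ passes them, and so does $\langle1,2,3,1\rangle$. Our first theorem says that nevertheless the three reasons above are the only ones.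

\begin{theorem}\label{thm:main}
Let $\vec a=\langle a_1,\dots,a_k\rangle$ be a sequence in $\mathbb Z\setminus\{0\}$. Then $M(\vec a)$ is image partition regular if and only if one of the following holds:
\begin{enumerate}
\item[(1)] $a_1+\dots+a_k=0$ and $a_k=1$;
\item[(2)] $a_1+\dots+a_k=1$;
\item[(3)] $a_1=a_2=\dots=a_k=1$.
\end{enumerate}
\end{theorem}

This was posed as a conjecture in~\cite{conj}. The case in which every $a_t$ has the form $\pm\beta^{\gamma}$ with one fixed $\beta\in\mathbb N\setminus\{1\}$ and exponents $\gamma\in\{0,1,2,\dots\}$ is a theorem of Gunderson, Hindman and Lefmann (Theorem 2.2).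

The proof gives more. For $c\in\mathbb N$ and a nonempty set $\mathcal F$ of nonempty finite sequences in $\mathbb Z\setminus\{0\}$, let $M_c(\mathcal F)$ be the matrix obtained by stacking $cI$ and all $B(\vec a)$ with $\vec a\in\mathcal F$. (For $c<0$ the entries $cx_n$ would be negative, so such a matrix is never image partition regular.)

\begin{theorem}\label{thm:strong}
Let $c\in\mathbb N$.
\begin{enumerate}
\item[(A)] If some $\vec a\in\mathcal F$ has $s(\vec a)\notin\{0,c\}$, then $M_c(\mathcal F)$ is image partition regular if and only if every entry of every sequence in $\mathcal F$ equals $c$.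
\item[(B)] For a single $\vec a=\langle a_1,\dots,a_k\rangle$, the matrix $M_c(\{\vec a\})$ is image partition regular if and only if $s(\vec a)=c$; or $s(\vec a)=0$ and $a_k=c$; or $a_1=\dots=a_k=c$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is part (B) with $c=1$, and a reader interested only in it may put $c=1$ and $\mathcal F=\{\vec a\}$ throughout. Part (A) shows that a pattern $\vec a\neq\langle1\rangle$ satisfying (1) or (2) of Theorem~\ref{thm:main} cannot be combined with $\langle1,1\rangle$. Indeed, such an $\vec a$ has an entry different from $1$, because $\langle1\rangle$ is the only sequence with all entries $1$ and sum $0$ or $1$. Since $s(\langle1,1\rangle)=2$, part (A) shows that $M_1(\{\vec a,\langle1,1\rangle\})$ is not image partition regular. This applies for instance to $\langle1,-1,1\rangle$ and to $\langle-1,1\rangle$. Part (A) makes no statement about families all of whose sums lie in $\{0,c\}$.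

\subsection*{How the proof goes}
Sufficiency (Section~\ref{sec:suff}) follows from the theorems of Hindman and of Milliken and Taylor. For necessity, Section~\ref{sec:ends} turns the two obstructions above into lemmas about the last and the first entry. To see the middle entries we cut $a_1x_{j_1}+\dots+a_kx_{j_k}$ into its $k$ blocks and count, modulo $k-1$, what happens at the $k-1$ junctions. Section~\ref{sec:small} does this by hand for $\langle1,2,1\rangle$, where binary digits suffice. For $\langle1,2,3,1\rangle$ digits no longer suffice, since there is no base in which multiplication by $2$ and by $3$ are both shifts of digits. Section~\ref{sec:words} replaces digits by the letters of a canonical word, and Section~\ref{sec:proof} completes the proof.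

\subsection*{Conventions}
Fix $c$ and $\mathcal F$. Given a finite coloring of $\mathbb N$, a sequence $(x_n)_{n\ge1}$ in $\mathbb N$ is \emph{good} (for $c$, $\mathcal F$ and the coloring) if all $cx_n$ and all
\[
y=e_1x_{j_1}+\dots+e_hx_{j_h}\qquad(\langle e_1,\dots,e_h\rangle\in\mathcal F,\ j_1<\dots<j_h)
\]
lie in $\mathbb N$ and have one common color. So $M_c(\mathcal F)$ is image partition regular if and only if every finite coloring has a good sequence. Every subsequence of a good sequence is good, and a sequence good for a common refinement of finitely many colorings is good for each of them. We use both facts freely.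

For a prime $p$, let $v_p$ be the $p$-adic valuation on $\mathbb Q_p$, with $v_p(0)=\infty$, and $\mathbb Z_p=\{X: v_p(X)\ge0\}$ the ring of $p$-adic integers. It contains $\mathbb Z$, and $x_n\to X$ in $\mathbb Z_p$ means $v_p(x_n-X)\to\infty$. The space $\mathbb Z_p$ is compact: every sequence in it has a convergent subsequence.

\section{Sufficiency}\label{sec:suff}

For finite nonempty $F,G\subset\mathbb N$ write $F<G$ if $\max F<\min G$. We use two theorems.

\begin{itemize}
\item \emph{Hindman's theorem} \cite{hindman}: for every finite coloring of $\mathbb N$ there is a sequence $(x_n)$ in $\mathbb N$ all of whose finite sums over distinct indices have one color.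
\item \emph{The Milliken--Taylor theorem} \cite{milliken,taylor}: let $r\ge1$ and let the $r$-tuples $F_1<\dots<F_r$ of nonempty finite subsets of $\mathbb N$ be finitely colored. Then there are nonempty finite sets $H_1<H_2<\cdots$ such that all $r$-tuples $F_1<\dots<F_r$ whose members are nonempty finite unions of sets $H_i$ have one color.
\end{itemize}

\begin{proposition}\label{prop:suff}
If every entry of every sequence in $\mathcal F$ is $c$, then $M_c(\mathcal F)$ is image partition regular. If $s(\vec a)=c$, or if $s(\vec a)=0$ and $a_k=c$, then $M_c(\{\vec a\})$ is image partition regular.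
\end{proposition}

\begin{proof}
If all entries equal $c$, apply Hindman's theorem to the coloring that gives $n$ the color of $cn$. If $s(\vec a)=c$, put $x_n=1$ for all $n$; then $cx_n=y=c$ always.

Let $s(\vec a)=0$ and $a_k=c$. Then $k\ge2$. Put $b_t=a_t+a_{t+1}+\dots+a_k$, so that $b_1=0$ and $b_k=c$. Summation by parts gives, for $j_1<\dots<j_k$,
\begin{equation}\label{eq:abel}
\sum_{t=1}^k a_tx_{j_t}=b_1x_{j_1}+\sum_{t=2}^k b_t\,(x_{j_t}-x_{j_{t-1}})=\sum_{t=2}^k b_t\,(x_{j_t}-x_{j_{t-1}}).
\end{equation}
This suggests taking for $x_n$ a constant plus the partial sums of a sequence $(w_i)$ with the following property: all sums $\sum_{t=2}^kb_tw(G_t)$ with $G_2<\dots<G_k$ have one color, where $w(G)=\sum_{i\in G}w_i$. The constant serves to give $cx_n$ the same shape.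

To find $(w_i)$, let $B=2+\max_t|b_t|$ and $u(F)=c\sum_{n\in F}B^n$ for finite $F\subset\mathbb N$. If $F_2<\dots<F_k$ are finite and nonempty and $q=\min F_k$, then
\[
\Bigl|\sum_{t=2}^{k-1}b_tu(F_t)\Bigr|\le c\,\max_t|b_t|\sum_{1\le n<q}B^n\le c\,(B-2)\,\frac{B^q}{B-1}<cB^q\le u(F_k)\le b_ku(F_k),
\]
so $\sum_{t=2}^kb_tu(F_t)\in\mathbb N$. Give the tuple $(F_2,\dots,F_k)$ the color of this number. The Milliken--Taylor theorem with $r=k-1$ yields sets $H_1<H_2<\cdots$. Put $w_i=u(H_i)$; then $c\mid w_i$, and for finite $G$ we have $w(G)=u\bigl(\bigcup_{i\in G}H_i\bigr)$. Hence all numbers $\sum_{t=2}^kb_tw(G_t)$ with nonempty finite $G_2<\dots<G_k$ are positive and have one color. Let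
\[
x_n=\frac1c\sum_{t=2}^{k-1}b_tw_{t-1}+\sum_{i=1}^nw_{k-2+i}.
\]
This is an integer because $c\mid w_i$. Since $b_k=c$,
\[
cx_n=\sum_{t=2}^{k-1}b_tw_{t-1}+b_k\sum_{i=1}^nw_{k-2+i},
\]
which is of the required form with $G_t=\{t-1\}$ for $2\le t<k$ and $G_k=\{k-1,\dots,k-2+n\}$. So $cx_n$ is positive and has the right color, and $x_n\in\mathbb N$. By \eqref{eq:abel},
\[
\sum_{t=1}^ka_tx_{j_t}=\sum_{t=2}^kb_tw(G_t),\qquad G_t=\{k-2+i:\ j_{t-1}<i\le j_t\},
\]
and $G_2<\dots<G_k$ are nonempty. This number has the same color.
\end{proof}

For example, for $\langle1,-2,1\rangle$ and $c=1$ we have $(b_1,b_2,b_3)=(0,-1,1)$ and $x_n=-w_1+w_2+\dots+w_{n+1}$. For $i<j<l$ we get $x_i-2x_j+x_l=-(w_{i+2}+\dots+w_{j+1})+(w_{j+2}+\dots+w_{l+1})$.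

\section{The two ends of a pattern}\label{sec:ends}

The largest index in $y$ controls the size of $y$. This determines the last entry.

\begin{lemma}\label{lem:last}
Let $\vec e=\langle e_1,\dots,e_h\rangle\in\mathcal F$ with $e_h\ne c$. There is a finite coloring $\psi_{\vec e}$ for which no unbounded sequence is good.
\end{lemma}

\begin{proof}
An unbounded good sequence has a good subsequence with $x_n\to\infty$. Fix $j_1<\dots<j_{h-1}$ and let $j=j_h\to\infty$; then $y/x_j\to e_h$. If $e_h<0$, then $y$ is eventually negative, so no such sequence is good for any coloring; let $\psi_{\vec e}$ be the coloring with one color. If $e_h>0$, put $\theta=e_h/c\ne1$ and $\Theta=\max(\theta,1/\theta)>1$, and let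
\[
\psi_{\vec e}(x)=\lfloor2\log_\Theta x\rfloor\bmod4 .
\]
Since $y/(cx_j)\to\theta$, the difference $2\log_\Theta y-2\log_\Theta(cx_j)$ tends to $2$ or to $-2$. Eventually its absolute value lies strictly between $1$ and $3$, so the two floors differ by $1$, $2$ or $3$, and $y$ and $cx_j$ have different colors.
\end{proof}

The smallest index controls divisibility, provided the sequence tends to $0$ in $\mathbb Z_p$. For an integer $M\ge1$ and $0\ne X\in\mathbb Z_p$ put
\[
\chi_{p,M}(X)=\bigl(v_p(X)\bmod M,\ Xp^{-v_p(X)}\bmod p^M\bigr).
\]
On $\mathbb N$ this is a finite coloring. We call $Xp^{-v_p(X)}$ the \emph{unit part} of $X$. Two facts are needed.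
\begin{enumerate}
\item[(i)] If $v_p(Z)\ge v_p(X)+M$, then $X+Z\neq0$ and $\chi_{p,M}(X+Z)=\chi_{p,M}(X)$.
\item[(ii)] If $m,n$ are nonzero integers with $|m|+|n|<M$ and $\chi_{p,M}(mX)=\chi_{p,M}(nX)$, then $m=n$.
\end{enumerate}
Fact (i) is immediate. For (ii), $v_p(m)\equiv v_p(n)\pmod M$. Both are less than $M$, because $v_p(m)<2^{v_p(m)}\le|m|$ and likewise for $n$; so they are equal. The unit parts $m',n'$ satisfy $m'\equiv n'\pmod{p^M}$, since the unit part of $X$ can be canceled. As $|m'-n'|\le|m|+|n|<M<p^M$, we get $m'=n'$ and $m=n$.

\begin{lemma}\label{lem:first}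
Let $\vec a,\vec e\in\mathcal F$, let $s=s(\vec a)\notin\{0,c\}$, let $p$ be a prime and let $M>c+|s|+|e_1|$, where $e_1$ is the first entry of $\vec e$. If $(x_n)$ is good for $\chi_{p,M}$, then $x_n\to0$ in $\mathbb Z_p$, and $e_1=c$.
\end{lemma}

\begin{proof}
Suppose that $x_n\not\to0$. Some subsequence stays away from $0$, and by compactness it has a further subsequence converging to some $L\ne0$. Passing to it and dropping finitely many terms, we may assume $v_p(x_n-L)\ge\max(v_p(sL),v_p(cL))+M$ for all $n$. For $y=\sum a_tx_{j_t}$ we then have $v_p(y-sL)\ge v_p(sL)+M$, and $v_p(cx_n-cL)\ge v_p(cL)+M$. Here $sL\ne0$ because $s\ne0$. By (i) and the goodness of the sequence,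
\[
\chi_{p,M}(sL)=\chi_{p,M}(y)=\chi_{p,M}(cx_n)=\chi_{p,M}(cL),
\]
so $s=c$ by (ii), a contradiction. Hence $x_n\to0$.

Now take $j_1=1$ and choose the later indices so large that $v_p(x_{j_t})\ge v_p(e_1x_{j_1})+M$ for $t\ge2$. By (i), $y=\sum e_tx_{j_t}$ satisfies $\chi_{p,M}(y)=\chi_{p,M}(e_1x_{j_1})$. Since also $\chi_{p,M}(y)=\chi_{p,M}(cx_{j_1})$, (ii) gives $e_1=c$.
\end{proof}

Both assumptions on $s$ are used in the first half. If $s=c$ and $\mathcal F=\{\vec a\}$, the conclusion $x_n\to0$ fails for constant sequences. If $s=0$, the numbers $y$ are close to $0$ instead of a nonzero multiple of $L$, and the comparison of colors says nothing.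

\begin{proof}[Proof of the case $s(\vec a)=0$ of the necessity in Theorem~\ref{thm:strong}(B)]
Suppose $s(\vec a)=0$ and $a_k\ne c$, and let $(x_n)$ be good for $\psi_{\vec a}$. If some value $v$ occurred infinitely often, taking $k$ indices with this value would give $y=s(\vec a)v=0\notin\mathbb N$. So $(x_n)$ is unbounded, contrary to Lemma~\ref{lem:last}.
\end{proof}

The case $s(\vec a)=c$ requires no proof, and $s(\vec a)\notin\{0,c\}$ is part (A) with $\mathcal F=\{\vec a\}$. So it remains to prove the necessity in (A).

\section{The first pattern with a middle: $\langle1,2,1\rangle$}\label{sec:small}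

Let $c=1$. The simplest pattern that passes both tests without being covered by Proposition~\ref{prop:suff} is $\vec a=\langle1,2,1\rangle$, with $s(\vec a)=4$. We show that $M(\vec a)$ is not image partition regular.

Write $x\in\mathbb N$ in binary, $x=2^{d_0}+2^{d_1}+\dots+2^{d_l}$ with $d_0<\dots<d_l$. For $g\in\mathbb Z/3$ let $N_g(x)$ be the number of indices $i$ with $0\le i<l$ and $d_{i+1}-d_i\equiv g\pmod 3$. Doubling shifts all $d_i$ by $1$, so $N_g(2x)=N_g(x)$. Color $x$ by $\chi_{2,M}(x)$ with $M=7$ and by the parities of $N_0(x),N_1(x),N_2(x)$. Suppose $(x_n)$ is good. By Lemma~\ref{lem:first}, $x_n\to0$ in $\mathbb Z_2$. Pass to a subsequence for which the smallest exponent $d_0$ of $x_n$ has a constant residue $\gamma$ modulo $3$, and the largest exponent $d_l$ a constant residue $\delta$. Then choose $j_1<j_2<j_3$ such that $2^{v_2(x_{j_2})}>x_{j_1}$ and $2^{v_2(x_{j_3})}>2x_{j_2}$. In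
\[
y=x_{j_1}+2x_{j_2}+x_{j_3}
\]
the binary expansions of the three summands occupy disjoint consecutive stretches. So the gaps between consecutive ones in $y$ are the gaps inside the three blocks and two more at the junctions. The latter are congruent modulo $3$ to
\[
(\gamma+1)-\delta\qquad\text{and}\qquad\gamma-(\delta+1).
\]
These classes differ, because $2\not\equiv0\pmod3$. Hence for $g=\gamma-\delta+1$
\[
N_g(y)=N_g(x_{j_1})+N_g(x_{j_2})+N_g(x_{j_3})+1 .
\]
But the four numbers $N_g$ in this equation have the same parity $\nu$, so $\nu\equiv3\nu+1\equiv\nu+1\pmod2$, a contradiction.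

What made this work? The number $y$ and its $k=3$ blocks all have the same count $\nu$ modulo $k-1=2$. So the blocks contribute $k\nu\equiv\nu$, which is already the count of $y$, and the junctions of each class must number $0$ modulo $k-1$. There are exactly $k-1$ junctions, so the only harmless situation is that all of them fall into one class. The classes recorded the ratios $a_2/a_1=2$ and $a_3/a_2=\frac12$. In general the conclusion will be that all ratios $a_{t+1}/a_t$ are equal.

The argument used two properties of digits: multiplication by the entries does not change gaps, and adding a number of very high divisibility concatenates expansions. The first fails in base $2$ as soon as an entry is $3$: the number $37$ is $100101$ in binary, while $3\cdot37=111$ is $1101111$. We therefore look for a decomposition with both properties for all entries at once. Lemma~\ref{lem:first} gives divisibility by high powers of any prescribed finite set of primes, and this is what the decomposition may use.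

\section{Words}\label{sec:words}

Let $S$ be a finite set of primes with $3\in S$. For an integer $n\ne0$ let
\[
n_S=\prod_{p\in S}p^{v_p(n)}
\]
be its $S$-part, so $n_S\le|n|$. We want to recognize the ``seam'' in a sum $L+U'$ when $U'$ is much more divisible than $L$ is large.

\begin{definition}
A \emph{splitting} of an integer $U\ne0$ is a pair $(L,U')$ of integers with
\[
U=L+U',\qquad U'\ne0,\qquad v_p(U')>v_p(U)\ \text{ for all }p\in S,\qquad 3|L|<U'_S .
\]
\end{definition}

For every splitting $(L,U')$ of $U$ the following hold.
\begin{itemize}
\item We have $v_p(L)=v_p(U)$ for all $p\in S$; in particular $L\neq0$.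
\item We have $|L|<|U|$, because $3|L|<|U'|\le|U|+|L|$.
\item The integer $-L$ is not the first member of a splitting of $U$. If $(-L,U'')$ were a splitting, then $U''-U'=2L$. The left side has $3$-adic valuation greater than $v_3(U)$, while $v_3(2L)=v_3(L)=v_3(U)$, a contradiction.
\end{itemize}
By the third point, at most one splitting of $U$ has minimal $|L|$; this is where $3\in S$ is used (any odd prime would do here). If $U$ has a splitting, let $T(U)=U'$ for the splitting with $|L|$ minimal; otherwise $T(U)$ is undefined. Minimality of $|L|$ means that we cut at the first seam. The \emph{chain} of $U$ is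
\[
U_0=U,\qquad U_{i+1}=T(U_i),
\]
continued as long as it is defined.

\begin{lemma}
The chain of $U$ is finite.
\end{lemma}

\begin{proof}
As long as they are defined, put $C_i=U_i-U_{i+1}$, so that $(C_i,U_{i+1})$ is a splitting of $U_i$. Then $3|C_i|<(U_{i+1})_S$. The first property of splittings, applied to the splitting $(C_{i+1},U_{i+2})$ of $U_{i+1}$, gives $|C_{i+1}|\ge(C_{i+1})_S=(U_{i+1})_S>3|C_i|$. Hence $|C_i|\ge3^i$ and $|C_0+\dots+C_i|\le\frac32|C_i|$. Since $U_{i+1}=U_0-(C_0+\dots+C_i)$,
\[
3|C_i|<|U_{i+1}|\le|U_0|+\tfrac32|C_i| ,
\]
so $3^i\le|C_i|<\frac23|U_0|$. This bounds $i$.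
\end{proof}

\begin{definition}
If $U_0,\dots,U_l$ is the chain of $U$, the \emph{word} of $U$ is
\[
w(U)=(C_0,\dots,C_{l-1},C_l),\qquad C_i=U_i-U_{i+1}\ (i<l),\quad C_l=U_l .
\]
\end{definition}

The letters $C_i$ are nonzero integers with sum $U$.

\begin{example}\label{ex:37}
Let $S=\{2,3\}$. Then $(1,36)$ is a splitting of $37$, since $36_S=36>3$, and $|L|=1$ is minimal. The number $36$ has no splitting: $L$ would be a multiple of $36$ with $0<|L|<36$. So $w(37)=(1,36)$. For $111$, any $L$ has $v_2(L)=v_2(111)=0$ and $v_3(L)=v_3(111)=1$, so $|L|\ge3$; and $(3,108)$ is a splitting because $108_S=108>9$. Again $108_S=108$ prevents a further splitting, so $w(111)=(3,108)=3\,w(37)$. Letters may be negative even if $U>0$: $(-1,6)$ is a splitting of $5$, and $w(5)=(-1,6)$.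
\end{example}

The next two lemmas are the two properties of digits that we need. For an integer $a$ and a word $w$, let $a\,w$ be the word with every letter multiplied by $a$, and write ${}^\frown$ for concatenation.

\begin{lemma}\label{lem:mult}
If $a\ne0$ is an integer all of whose prime factors lie in $S$, then $w(aU)=a\,w(U)$ for every integer $U\ne0$.
\end{lemma}

\begin{proof}
If $(L,U')$ is a splitting of $U$, then $(aL,aU')$ is a splitting of $aU$: the valuation conditions are shifted by $v_p(a)$, and $(aU')_S=|a|\,U'_S$ because $a_S=|a|$. Conversely, let $(L^*,U^*)$ be a splitting of $aU$. Then $v_p(U^*)>v_p(aU)\ge v_p(a)$ for all $p\in S$. As $a$ has no prime factors outside $S$, this gives $a\mid U^*$, and so $a\mid aU-U^*=L^*$. Dividing by $a$ yields a splitting of $U$. This correspondence multiplies $|L|$ by $|a|$ and so preserves minimality. Hence $T(aU)=a\,T(U)$, each side being defined if and only if the other is, and the lemma follows along the chain.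
\end{proof}

\begin{lemma}\label{lem:concat}
For every integer $U\ne0$ there is $E=E(U)$ with $E>v_p(U)$ for all $p\in S$ such that
\[
w(U+z)=w(U)^\frown w(z)
\]
for every integer $z\ne0$ with $v_p(z)\ge E$ for all $p\in S$.
\end{lemma}

\begin{proof}
We must see that adding $z$ creates one new seam, between $U$ and $z$, and that the seams inside $U$ are found before it.

Let $U_0,\dots,U_l$ be the chain of $U$, let $K=\max_i|U_i|$, and choose an integer $E$ with $2^E>3K$. If $0<|n|\le2K$ and $p\in S$, then $p^{v_p(n)}\le|n|<2^E\le p^E$, so $v_p(n)<E$. With $n=U$ we see that $E>v_p(U)$. Now let $z$ be as in the lemma. Since $v_p(n)<E\le v_p(z)$, for all integers $n$ with $0<|n|\le2K$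
\begin{equation}\label{eq:stable}
n+z\ne0,\qquad v_p(n+z)=v_p(n)\ \text{ for all }p\in S,\qquad (n+z)_S=n_S .
\end{equation}
Also $3|U_i|<2^E\le 3^E\le z_S$, since $3\in S$.

Fix $i$. By \eqref{eq:stable} with $n=U_i$ we have $U_i+z\ne0$ and $v_p(U_i+z)=v_p(U_i)<E\le v_p(z)$, so $(U_i,z)$ is a splitting of $U_i+z$. We determine all splittings $(L,U')$ of $U_i+z$ with $|L|\le|U_i|$ and $L\ne U_i$. Put $n=U_i-L$, so $0<|n|\le2|U_i|$ and $U'=n+z$. By \eqref{eq:stable}, $v_p(n)=v_p(U')>v_p(U_i+z)=v_p(U_i)$ and $3|L|<U'_S=n_S$, so $(L,n)$ is a splitting of $U_i$. Conversely, if $(L,n)$ is a splitting of $U_i$, then $|L|<|U_i|$ and $0<|n|\le2|U_i|$, and the same equalities show that $(L,n+z)$ is a splitting of $U_i+z$.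

So the splittings of $U_i+z$ whose first member has absolute value at most $|U_i|$ are $(U_i,z)$ and the pairs $(L,n+z)$ for splittings $(L,n)$ of $U_i$; in the latter, $|L|<|U_i|$. If $i<l$, then $U_i$ has a splitting, and the one with minimal $|L|$ gives $T(U_i+z)=U_{i+1}+z$. If $i=l$, there is none, and $T(U_l+z)=z$. Thus the chain of $U+z$ is $U_0+z,\dots,U_l+z$ followed by the chain of $z$, and its word is $(C_0,\dots,C_{l-1},U_l)^\frown w(z)$.
\end{proof}

\section{Counting junctions}\label{sec:proof}

Let $\vec a,\vec b\in\mathcal F$, possibly $\vec a=\vec b$. Let $S$ consist of $3$ and all primes dividing $c$ or an entry of $\vec a$ or $\vec b$. In Section~\ref{sec:small} we recorded gaps between binary digits, that is, quotients of consecutive powers of $2$. Now we record quotients of consecutive letters, up to finitely many classes. Choose an integer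
\[
M'>2\max|v_p(e_{t+1}/e_t)|,
\]
the maximum being over $\vec e\in\{\vec a,\vec b\}$, all $t$ and all $p\in S$ (if there are no ratios, take $M'=1$). Let $G$ be the finite abelian group $\{\pm1\}\times(\mathbb Z/M')^S$, written multiplicatively, and
\[
\kappa:\mathbb Q^*\to G,\qquad \kappa(r)=\bigl(\operatorname{sgn}r,\ (v_p(r)\bmod M')_{p\in S}\bigr),
\]
a homomorphism. \emph{On the ratios $e_{t+1}/e_t$ the map $\kappa$ is injective}: if two of them have the same image, they have the same sign, and their valuations at each $p\in S$ are congruent modulo $M'$ and differ by less than $M'$, so these valuations are equal. All prime factors of the ratios lie in $S$, so the ratios are equal.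

For an integer $x\ne0$ with $w(x)=(C_0,\dots,C_l)$ and for $g\in G$ let
\[
N_g(x)=\#\{0\le i<l:\ \kappa(C_{i+1}/C_i)=g\}.
\]
By Lemma~\ref{lem:mult}, $N_g(ax)=N_g(x)$ if $a$ is $c$ or an entry of $\vec a$ or $\vec b$.

\begin{proposition}\label{prop:junction}
Let $m\ge1$, and let $(x_n)$ be good for $c$, $\{\vec a,\vec b\}$ and the coloring $x\mapsto(N_g(x)\bmod m)_{g\in G}$. Suppose that $x_n\to0$ in $\mathbb Z_p$ for all $p\in S$. Then there are integers $f_g$ $(g\in G)$ such that for both $\vec e=\langle e_1,\dots,e_h\rangle\in\{\vec a,\vec b\}$ and all $g\in G$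
\begin{equation}\label{eq:junction}
(h-1)f_g+r_g(\vec e)\equiv0\pmod m,\qquad r_g(\vec e)=\#\{1\le t<h:\ \kappa(e_{t+1}/e_t)=g\}.
\end{equation}
\end{proposition}

\begin{proof}
Pass to a subsequence for which $\kappa(\text{first letter of }w(x_n))=\gamma$ and $\kappa(\text{last letter of }w(x_n))=\delta$ do not depend on $n$, and put $\tau=\gamma\delta^{-1}$. By goodness and $N_{g\tau}(cx_n)=N_{g\tau}(x_n)$, there are integers $f_g$, the same for $\vec a$ and $\vec b$, with
\[
N_{g\tau}(x_n)\equiv f_g\pmod m\quad\text{for all }n,\qquad N_{g\tau}(y)\equiv f_g\pmod m\quad\text{for all }y .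
\]

Fix $\vec e$. Choose $j_1<\dots<j_h$ one after the other such that
\[
v_p(x_{j_u})\ge E(e_tx_{j_t})\qquad\text{for all }p\in S\text{ and }t<u,
\]
with $E$ from Lemma~\ref{lem:concat}. This is possible because $x_n\to0$ in $\mathbb Z_p$ for each of the finitely many $p\in S$. Put $y_t=e_tx_{j_t}$ and $z_t=y_{t+1}+\dots+y_h$ for $t<h$. Every summand of $z_t$ has valuation at least $E(y_t)$, so $v_p(z_t)\ge E(y_t)$ for $p\in S$. Moreover $z_t\ne0$: this is clear for $z_{h-1}=y_h$, and for $t<h-1$ we have $z_t=y_{t+1}+z_{t+1}$ with $v_p(z_{t+1})\ge E(y_{t+1})>v_p(y_{t+1})$. Lemma~\ref{lem:concat} gives $w(y_t+z_t)=w(y_t)^\frown w(z_t)$ for $t=1,\dots,h-1$. Together with Lemma~\ref{lem:mult}, $y=y_1+\dots+y_h$ satisfies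
\[
w(y)=e_1w(x_{j_1})^\frown e_2w(x_{j_2})^\frown\cdots{}^\frown e_hw(x_{j_h}).
\]
Inside the $t$-th block the quotients of consecutive letters are those of $w(x_{j_t})$. At the junction of blocks $t$ and $t+1$, the quotient of the two adjacent letters has $\kappa$-value $\kappa(e_{t+1}/e_t)\gamma\delta^{-1}=\kappa(e_{t+1}/e_t)\tau$. Hence
\[
N_{g\tau}(y)=\sum_{t=1}^hN_{g\tau}(x_{j_t})+r_g(\vec e),
\]
and modulo $m$ this reads $f_g\equiv hf_g+r_g(\vec e)$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:strong}]
Sufficiency is Proposition~\ref{prop:suff}. After the reductions at the end of Section~\ref{sec:ends}, it remains to prove the following. Let $M_c(\mathcal F)$ be image partition regular, let $\vec a\in\mathcal F$ with $s(\vec a)\notin\{0,c\}$, and let $\vec b\in\mathcal F$ be arbitrary (possibly $\vec b=\vec a$); then all entries of $\vec b$ equal $c$.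

Let $l$ and $k$ be the lengths of $\vec a$ and $\vec b$, and let $S$, $\kappa$ and $N_g$ be as above. Consider the common refinement of the following finite colorings, which depend only on $c$, $\vec a$ and $\vec b$:
\begin{itemize}
\item $\chi_{p,M}$ for $p\in S$, with $M>c+|s(\vec a)|+|a_1|+|b_1|$;
\item $\psi_{\vec a}$ and $\psi_{\vec b}$ from Lemma~\ref{lem:last}, whenever the last entry of $\vec a$ or $\vec b$, respectively, is not $c$;
\item $(N_g\bmod m)_{g\in G}$ for those of the numbers $m=l-1$, $m=k-1$, $m=(l-1)(k-1)+1$ that are at least $1$.
\end{itemize}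
Let $(x_n)$ be good for $c$, $\mathcal F$ and this coloring.

\emph{The ends.} By Lemma~\ref{lem:first}, $x_n\to0$ in $\mathbb Z_p$ for all $p\in S$, and $a_1=b_1=c$. Since the $x_n$ are positive, $x_n\ge3^{v_3(x_n)}\to\infty$. So Lemma~\ref{lem:last} shows that the last entries of $\vec a$ and $\vec b$ are also $c$.

\emph{All ratios are equal.} Let $\vec e\in\{\vec a,\vec b\}$ have length $h$. If $h=1$, then $\vec e=\langle c\rangle$. Let $h\ge2$. Proposition~\ref{prop:junction} with $m=h-1$ gives $r_g(\vec e)\equiv0\pmod{h-1}$ for all $g\in G$. The numbers $r_g(\vec e)$ are nonnegative with sum $h-1$, so one of them is $h-1$ and the others vanish. Thus all $\kappa(e_{t+1}/e_t)$ coincide, and by injectivity all $e_{t+1}/e_t$ equal one rational number $\rho$. From $c=e_h=e_1\rho^{h-1}=c\rho^{h-1}$ we get $\rho=\pm1$. If $\rho=1$, then $\vec e$ is constantly $c$. If $\rho=-1$, then $h\ge3$ is odd and $\vec e=\langle c,-c,c,\dots,-c,c\rangle$, with sum $c$.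

Since $s(\vec a)\ne c$, the sequence $\vec a$ is constantly $c$, of length $l\ge2$. If $\vec b=\vec a$ we are done; this already proves Theorem~\ref{thm:strong}(B), and with $c=1$ Theorem~\ref{thm:main}.

\emph{No alternating companion.} Suppose $\vec b=\langle c,-c,\dots,-c,c\rangle$ with $k\ge3$ odd. Its ratios are all $-1$, while those of $\vec a$ are all $1$. Put $g=\kappa(-1)\ne\kappa(1)$. Then $r_g(\vec a)=0$ and $r_g(\vec b)=k-1$. Proposition~\ref{prop:junction} with $m=(l-1)(k-1)+1$ gives an integer $f_g$ with
\[
(l-1)f_g\equiv0,\qquad(k-1)(f_g+1)\equiv0\pmod m .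
\]
Both $l-1$ and $k-1$ are prime to $m$, so $f_g\equiv0$ and $f_g\equiv-1\pmod m$. This is impossible, since $m\ge3$. Hence $\vec b$ is constantly $c$.
\end{proof}

The sign component of $\kappa$ separates the ratios $1$ and $-1$. For a single pattern, the alternating sequences of odd length have sum $c$ and do satisfy the conclusion of (B); accordingly, all their junctions fall into one class, and the count modulo $h-1$ is silent about them. Only the comparison with a constant pattern, through the modulus $(l-1)(k-1)+1$, excludes them.

\begin{remark}[Rational coefficients]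
Theorem~\ref{thm:strong}(B) holds verbatim for rational $c>0$ and $a_t\in\mathbb Q\setminus\{0\}$, with image partition regularity of rational matrices defined in the same way. Let $A=M_c(\{\vec a\})$ and let $D\in\mathbb N$ be such that $Dc$ and all $Da_t$ are integers. Then $A$ is image partition regular if and only if $DA$ is. Indeed, if the entries of $DA\vec x$ have one color, so do those of $A(D\vec x)=DA\vec x$. Conversely, if the entries of $A\vec x$ have one color in the coloring that gives $n$ the color of $Dn$, then those of $DA\vec x$ have one color in the original coloring. The conditions in (B) do not change when $c$ and $\vec a$ are multiplied by $D$.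
\end{remark}

\begin{thebibliography}{9}

\bibitem{conj}
\emph{Some Partition Theorems For Infinite And Finite Matrices},
\url{http://www.kurims.kyoto-u.ac.jp/EMIS/journals/INTEGERS/papers/o12/o12.pdf}.

\bibitem{hindman}
Hindman, \emph{Finite sums from sequences within cells of a partition of $\mathbb N$}, JCTA, 1974.

\bibitem{milliken}
Milliken, JCTA, 1975.

\bibitem{taylor}
Taylor, JCTA, 1976.

\end{thebibliography}

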